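\title{Edge clique covers of locally co-$k$-partite graphs}

\begin{abstract}
A graph is locally co-$k$-partite if the neighborhood of every vertex can be partitioned into at most $k$ cliques. The edges of such a graph on $n$ vertices can be covered by $kn$ cliques, and it has been conjectured that $\lfloor kn/2\rfloor$ cliques suffice. We show that the conjecture fails for every $k\ge 9$. More precisely, for all integers $r,h\ge1$ and every $\varepsilon>0$ there is a locally co-$(r+h)$-partite graph on some number $n$ of vertices whose edges cannot be covered by fewer than $(\frac{r}{r+1}-\varepsilon)hn$ cliques. Hence the best constant in a bound linear in $n$ is $k-O(\sqrt k)$, and the trivial bound $kn$ is asymptotically sharp. The bound $kn/2$ does hold, for every $k$, for the fractional edge clique cover number.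
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{clique} is a set of pairwise adjacent vertices, $\omega(G)$ is the largest size of a clique of $G$, and $N(v)$ is the open neighborhood of a vertex $v$. The \emph{edge clique cover number} $\theta_e(G)$ is the least number of cliques of $G$ such that every edge has both ends in one of them. A graph is \emph{locally co-$k$-partite} if $N(v)$ can be partitioned into at most $k$ cliques for every vertex $v$; for $k=2$ one says \emph{locally cobipartite}. For example, every graph of maximum degree at most $k$ is locally co-$k$-partite, and every line graph is locally cobipartite, since the edges meeting an edge $xy$ split into those at $x$ and those at $y$.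

The definition says that the edges at any one vertex are cheap to cover: if $C_1,\dots,C_k$ partition $N(v)$, the $k$ cliques $\{v\}\cup C_i$ cover all edges at $v$. Doing this at every vertex covers the graph with at most $kn$ cliques, where $n=|V(G)|$. It is therefore natural to ask for the constant
\[
c_k=\sup \frac{\theta_e(G)}{|V(G)|},
\]
the supremum being over all locally co-$k$-partite graphs $G$ with at least one vertex; we have just seen that $c_k\le k$. The trivial cover is wasteful, because it covers each edge twice, once from each end, and one may hope that half of it suffices. No smaller fraction can: in a $k$-regular triangle-free graph every clique covers at most one edge, so $\theta_e=kn/2$, and $c_k\ge k/2$. This suggests the following conjecture, posed in \cite{source}.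

\begin{quote}
\textbf{Conjecture.} \emph{For every positive integer $k$, a locally co-$k$-partite graph on $n$ vertices satisfies $\theta_e(G)\le\lfloor kn/2\rfloor$.}
\end{quote}

For $k=1$ every neighborhood is a clique, so $G$ is a disjoint union of complete graphs; one clique is needed for each component with at least two vertices, and there are at most $\lfloor n/2\rfloor$ of these. For $k=2$ the conjecture is \cite[Theorem~2]{source}: a locally cobipartite graph on $n$ vertices has $\theta_e(G)\le n$. We show that the conjecture is false in general.

\begin{theorem}\label{thm:main}
Let $r,h\ge1$ be integers and let $\varepsilon>0$. There is a locally co-$(r+h)$-partite graph $G$ on some number $n$ of vertices with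
\[
\theta_e(G)\ \ge\ \Big(\frac{r}{r+1}-\varepsilon\Big)hn .
\]
\end{theorem}

In the graphs we construct, $r$ of the $r+h$ cliques at each vertex contribute almost nothing to $\theta_e$; they are the price for making the fraction $r/(r+1)$ of the other $hn$ cliques unavoidable. The two corollaries choose $r$ to balance the price against the gain.

\begin{corollary}\label{cor:disproof}
For every $k\ge9$ there is a locally co-$k$-partite graph on some number $n$ of vertices with $\theta_e(G)>kn/2$.
\end{corollary}

\begin{proof}
Take $r=2$ and $h=k-2$. We have $\frac23(k-2)>\frac k2$ if and only if $4k-8>3k$, that is, $k>8$; for $k=9$ this reads $\frac{14}3>\frac92$. A small enough $\varepsilon$ preserves the strict inequality.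
\end{proof}

No other choice of $r$ reaches a smaller $k$. The inequality $\frac{r}{r+1}(k-r)>\frac k2$ is equivalent to $k(r-1)>2r^2$; this fails for $r=1$, and for $r\ge2$ it requires $k>2(r+1)+\frac{2}{r-1}\ge8$. The cases $3\le k\le8$ of the conjecture are not settled here.

\begin{corollary}\label{cor:constant}
For $k\ge2$,
\[
\big(\sqrt{k+1}-1\big)^2-\frac1{\sqrt{k+1}}\ \le\ c_k\ \le\ k .
\]
Thus $c_k/k\to1$: no bound $\theta_e\le\gamma kn$ with $\gamma<1$ holds for all $k$, and the trivial bound $kn$ is asymptotically best possible.
\end{corollary}

\begin{proof}
Put $t=k+1$. For an integer $s$ with $2\le s\le k$, Theorem~\ref{thm:main} with $r=s-1$ and $h=t-s$, and with $\varepsilon\to0$, gives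
\[
c_k\ \ge\ \frac{(s-1)(t-s)}{s}\ =\ t+1-\Big(s+\frac ts\Big).
\]
Take $s=\lceil\sqrt t\,\rceil$. Then $s\ge2$ because $t\ge3$, and $s\le k$ because $k+1\le k^2$. Since $0\le s-\sqrt t<1$,
\[
s+\frac ts=2\sqrt t+\frac{(s-\sqrt t)^2}{s}\le2\sqrt t+\frac1{\sqrt t},
\]
and $t+1-2\sqrt t=(\sqrt t-1)^2$.
\end{proof}

The halving heuristic is nevertheless correct for fractional covers. The \emph{fractional edge clique cover number} $\theta_e^*(G)$ is the least total weight of an assignment of nonnegative weights to the cliques of $G$ in which the cliques containing any given edge have total weight at least $1$. Weights in $\{0,1\}$ give $\theta_e^*(G)\le\theta_e(G)$.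

\begin{proposition}\label{prop:true}
Let $G$ be locally co-$k$-partite on $n$ vertices.
\begin{itemize}
\item[(a)] $\theta_e^*(G)\le kn/2$, with equality for $k$-regular triangle-free graphs.
\item[(b)] If $G$ has at least one edge, then $\theta_e(G)\le\big(1-\frac1{\omega(G)}\big)kn$.
\end{itemize}
\end{proposition}

Section~\ref{sec:nodes} proves Proposition~\ref{prop:true} in a form that shows what a counterexample has to achieve. Section~\ref{sec:construction} defines a family of graphs $G_F$, depending on an auxiliary graph $F$, and works out the main idea in the case $r=2$, $h=1$. In Section~\ref{sec:random} we choose $F$ at random, in Section~\ref{sec:cliques} we describe the cliques of $G_F$, and in Section~\ref{sec:lower} we prove the lower bound.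

\section{The node graph}\label{sec:nodes}

Let $G$ be locally co-$k$-partite, and fix for each vertex $v$ a partition of $N(v)$ into nonempty cliques $C_1(v),\dots,C_{k_v}(v)$ with $k_v\le k$. We ask which of the cliques $K(v,i)=\{v\}\cup C_i(v)$ of the trivial cover can be left out. Call the pairs $(v,i)$ \emph{nodes}; there are at most $kn$ of them. An edge $uv$ of $G$ determines two nodes, namely $(v,i)$ with $u\in C_i(v)$ and $(u,j)$ with $v\in C_j(u)$. Join these two nodes. The resulting \emph{node graph} $H$ has one edge for each edge of $G$, and the edge $uv$ is covered by the cliques of both its nodes. If $I$ is an independent set of $H$, then every edge of $G$ has a node outside $I$, so the cliques of the nodes outside $I$ cover $G$: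
\begin{equation}\label{eq:nodecover}
\theta_e(G)\le |V(H)|-|I| .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:true}]
(a) Let each node put weight $\frac12$ on its clique, adding the weights if two nodes have the same clique. The total weight is at most $kn/2$, and each edge receives $\frac12$ from each of its two nodes. If $G$ is triangle-free, a clique contains at most one edge, so summing the covering condition over all edges gives $\theta_e^*(G)\ge|E(G)|$; in the $k$-regular case $|E(G)|=kn/2$.

(b) Order $V(G)$ uniformly at random, and let $I$ be the set of nodes $(v,i)$ such that $v$ is the last vertex of $K(v,i)$. If the nodes $(v,i)$ and $(u,j)$ of an edge $uv$ were both in $I$, then $u$ would precede $v$ and $v$ would precede $u$; so $I$ is independent. A node lies in $I$ with probability $1/|K(v,i)|\ge1/\omega(G)$, so some order gives $|I|\ge|V(H)|/\omega(G)$. Now apply \eqref{eq:nodecover}.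
\end{proof}

When $G$ is triangle-free, $H$ is a perfect matching, and an independent set contains half of the nodes. The conjecture would follow from \eqref{eq:nodecover} if half of the nodes always formed an independent set, and a counterexample must prevent this. That is not enough, however, because \eqref{eq:nodecover} is only an upper bound: the clique $K(v,i)$ also covers the edges inside $C_i(v)$, and $G$ may have quite different cliques that cover many edges at once. So there are two tasks: to make the independent sets of the node graph small, and to make all other cliques inefficient. By part (b), approaching the bound $kn$ forces large cliques, which makes the second task harder.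

\section{Lines, types and the graphs $G_F$}\label{sec:construction}

Fix $r,h\ge1$. The large cliques will come from a set $L$ of $q\ge2r+h$ elements called \emph{lines}. Each vertex \emph{lies on} $r$ lines and \emph{sees} $h$ other lines. Formally, a \emph{type} is a pair $\tau=(A,S)$ of disjoint subsets of $L$ with $|A|=r$ and $|S|=h$. There are $T=\binom qr\binom{q-r}h$ types. The vertex set $V$ consists of $m$ vertices of each type, so $n=Tm$. We write $V_\tau$ for the set of vertices of type $\tau=(A_\tau,S_\tau)$, and $(A_v,S_v)$ for the type of a vertex $v$: it lies on the lines of $A_v$ and sees those of $S_v$.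

Two vertices $u,v$, or their types, form an \emph{admissible} pair if they lie on no common line and each sees exactly one line through the other:
\[
A_u\cap A_v=\emptyset,\qquad |S_u\cap A_v|=1,\qquad |S_v\cap A_u|=1 .
\]
Let $F$ be a graph on $V$ all of whose edges are admissible pairs. The graph $G_F$ on $V$ has two kinds of edges: distinct vertices $u,v$ are adjacent if $A_u\cap A_v\ne\emptyset$ (a \emph{line edge}) or if $uv\in E(F)$ (an \emph{$F$-edge}). No edge is of both kinds. For each line $a$ the set $Q_a=\{u\in V: a\in A_u\}$ is a clique, and these $q$ cliques cover all line edges. Since $q$ will be negligible compared with $n$, only the $F$-edges matter for $\theta_e(G_F)$.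

\begin{lemma}\label{lem:local}
For every such $F$, the graph $G_F$ is locally co-$(r+h)$-partite.
\end{lemma}

\begin{proof}
Let $v\in V$. The $r$ cliques $Q_a\setminus\{v\}$ with $a\in A_v$ contain every vertex joined to $v$ by a line edge. An $F$-neighbor $w$ of $v$ lies on a line seen by $v$, so it is in one of the $h$ cliques $N_F(v)\cap Q_\ell$ with $\ell\in S_v$. All these sets lie in $N(v)$. Assigning each neighbor to one of the $r+h$ cliques that contain it gives a partition into at most $r+h$ cliques.
\end{proof}

We keep the part of the node graph that concerns $F$. From now on a \emph{node} is a pair $(v,\ell)$ with $v\in V$ and $\ell\in S_v$; there are $hn$ nodes. The \emph{star} of the node is the edge set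
\[
E(v,\ell)=\{vw\in E(F):\ \ell\in A_w\},
\]
and it is covered by the single clique $\{v\}\cup(N_F(v)\cap Q_\ell)$. An $F$-neighbor of $v$ lies on exactly one line seen by $v$, so the $h$ stars at $v$ partition the $F$-edges at $v$. Hence an $F$-edge $vw$ lies in exactly two stars, those of its \emph{nodes} $(v,\ell)$ and $(w,a)$, where $S_v\cap A_w=\{\ell\}$ and $S_w\cap A_v=\{a\}$. A set of nodes is \emph{independent} if it does not contain both nodes of an $F$-edge.

A \emph{node type} is a pair $(\tau,\ell)$ with $\ell\in S_\tau$; each node type consists of $m$ nodes. Choosing first the $(r+1)$-set $A_\tau\cup\{\ell\}$, then $\ell$ in it, then the rest of $S_\tau$, we find that the number of node types is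
\begin{equation}\label{eq:nodetypes}
Th=(r+1)\binom q{r+1}\binom{q-r-1}{h-1}.
\end{equation}

The ordering argument of Proposition~\ref{prop:true}(b) can be applied to the lines instead of the vertices, and it shows where the fraction $r/(r+1)$ comes from.

\begin{remark}\label{rem:upper}
For every $F$ we have $\theta_e(G_F)\le q+\frac r{r+1}hn$. Indeed, order $L$ linearly and let $I$ be the set of nodes $(v,\ell)$ such that $\ell$ comes after every line of $A_v$. If the nodes $(v,\ell)$ and $(w,a)$ of an $F$-edge were both in $I$, then $a\in A_v$ would precede $\ell$ and $\ell\in A_w$ would precede $a$. So $I$ is independent. Each $(r+1)$-set has one last element, so by the count behind \eqref{eq:nodetypes} the set $I$ contains exactly $hn/(r+1)$ nodes. The cliques $Q_a$ and the cliques of the nodes outside $I$ cover $G_F$.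
\end{remark}

Theorem~\ref{thm:main} asserts that for a suitable $F$ nothing does much better than this cover. For distinct lines $a,\ell$ let
\[
\mathcal P_{a,\ell}=\{\tau:\ a\in A_\tau,\ \ell\in S_\tau\}.
\]
An $F$-edge with nodes $(v,\ell)$ and $(w,a)$ joins a vertex with type in $\mathcal P_{a,\ell}$ to a vertex with type in $\mathcal P_{\ell,a}$. So each pair of lines $\{a,\ell\}$ carries a bipartite conflict, and an independent set essentially has to choose one side of it. When $r=1$ a node type $(\tau,\ell)$ takes part in only one conflict, that of $\ell$ and the line in $A_\tau$, and half of the nodes can win. When $r\ge2$ it has to win $r$ conflicts at once.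

\subsection*{The case $r=2$, $h=1$}
Here a type is $(\{a,b\},\{\ell\})$, which we write $ab|\ell$; each vertex has one node, and $T=3\binom q3$. The set $\mathcal P_{a,\ell}$ consists of the types $ab|\ell$ and $\mathcal P_{\ell,a}$ of the types $\ell c|a$, where $b,c\in L\setminus\{a,\ell\}$. The types $ab|\ell$ and $\ell c|a$ are admissible exactly when $b\ne c$.

Suppose that $F$ has an edge between $V_\tau$ and $V_{\tau'}$ for every admissible pair, and consider an independent set that is a union of whole classes $V_\tau$, $\tau\in J$. Then no two types in $J$ are admissible. Fix a pair $\{a,\ell\}$ and put $B=\{b: ab|\ell\in J\}$ and $C=\{c:\ell c|a\in J\}$. Every $b\in B$ equals every $c\in C$, so either one of the two sets is empty or both have one element; in any case the smaller has at most one element. Orient the pair as $a\to\ell$ if $|B|>|C|$, as $\ell\to a$ if $|B|<|C|$, and arbitrarily otherwise. This is a tournament on $L$. A type $ab|\ell\in J$ either has $a\to\ell$ and $b\to\ell$, or is counted on the smaller side of the pair $\{a,\ell\}$ or $\{b,\ell\}$. A triple of lines has at most one line that receives arrows from both others, so there are at most $\binom q3$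 types of the first kind, and there are at most $\binom q2$ of the second. Therefore
\[
\frac{|J|}{T}\le\frac{\binom q3+\binom q2}{3\binom q3}=\frac13+\frac1{q-2}.
\]
So about two thirds of the nodes lie outside the independent set, as in Remark~\ref{rem:upper}.

\medskip
Two things separate this computation from a proof. First, an independent set need not be a union of whole classes; we need $F$-edges between any two large subsets of admissible classes, and the sets $B$ and $C$ become densities. Second, $G_F$ has cliques that do not come from nodes. These two points pull in opposite directions. If $F$ contained all admissible pairs, the first would be immediate, but $V_\tau\cup V_{\tau'}$ would be a clique for each admissible pair of types, and $G_F$ would be covered by a number of cliques that does not depend on $m$. A sparse random graph of large girth meets both demands.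

\section{The choice of $F$}\label{sec:random}

The order of choices is: $r,h,\varepsilon$ are given, then $q$ is chosen large, then $m$ is chosen large in terms of $q$. Put
\[
\kappa=\binom{2r}r,\qquad g=3\kappa+3,\qquad \gamma=\frac1{2g},\qquad b=4\kappa,\qquad M=q-r-h .
\]
The first four constants depend only on $r$; their values are explained in Section~\ref{sec:cliques}. The number $M\ge r$ counts the lines that a given vertex neither lies on nor sees.

\subsection*{Counting types}
Let $a\ne\ell$ be lines. A type in $\mathcal P_{a,\ell}$ is obtained by choosing $r-1$ further lines for $A$ outside $\{a,\ell\}$ and then $h-1$ further lines for $S$ outside $A\cup\{\ell\}$, so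
\[
|\mathcal P_{a,\ell}|=P:=\binom{q-2}{r-1}\binom{q-r-1}{h-1}.
\]
Counting triples $(\tau,a,\ell)$ with $a\in A_\tau$ and $\ell\in S_\tau$ in two ways gives
\begin{equation}\label{eq:P}
q(q-1)P=Thr .
\end{equation}
Fix $\tau=(A,S)\in\mathcal P_{a,\ell}$. A type $\tau'=(A',S')\in\mathcal P_{\ell,a}$ is admissible with $\tau$ exactly when $A'\setminus\{\ell\}$ avoids $A\cup S$ and $S'\setminus\{a\}$ avoids $A$; as $S'$ also avoids $A'$, and $|A\cup A'|=2r$, the number of such $\tau'$ is
\[
D_0=\binom M{r-1}\binom{q-2r}{h-1}\ge1 .
\]
Thus the proportion of admissible pairs in $\mathcal P_{a,\ell}\times\mathcal P_{\ell,a}$ is $\rho=D_0/P\le1$. Both $D_0$ and $P$ are polynomials in $q$ of degree $r+h-2$ with leading coefficient $1/((r-1)!\,(h-1)!)$, so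
\begin{equation}\label{eq:rho}
\rho\to1\quad\text{as } q\to\infty .
\end{equation}

An admissible pair $\{\tau,\tau'\}$ determines the lines $\ell$ and $a$ with $S_\tau\cap A_{\tau'}=\{\ell\}$ and $S_{\tau'}\cap A_\tau=\{a\}$, which are distinct because $A_\tau\cap A_{\tau'}=\emptyset$; we say that the pair \emph{belongs to} $\{a,\ell\}$. The pairs belonging to $\{a,\ell\}$ correspond bijectively to the admissible elements of $\mathcal P_{a,\ell}\times\mathcal P_{\ell,a}$, the first coordinate being the one of the two types that lies on $a$.

Call $\tau'$ a \emph{partner} of the node type $(\tau,\ell)$ if $\tau,\tau'$ are admissible and $\ell\in A_{\tau'}$. Summing over the $r$ choices of $a\in A_\tau$, each node type has $D=rD_0$ partners. By \eqref{eq:P}, the number of admissible pairs of types is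
\begin{equation}\label{eq:R}
R=\binom q2\rho P^2=\binom q2PD_0=\frac{ThD}2 .
\end{equation}

The last count is the reason for taking many lines: apart from $\ell$, the lines through the partners of $(\tau,\ell)$ are spread out. Let $Z\subset L$ with $|Z|=r$ and $\ell\notin Z$. For $z\in Z$, the partners $\tau'$ with $z\in A_{\tau'}$ have $z$ among the $r-1$ lines chosen from the $M$ lines outside $A_\tau\cup S_\tau$. There are none if $z\in A_\tau\cup S_\tau$ or $r=1$, and otherwise they form the proportion $\binom{M-1}{r-2}/\binom M{r-1}=\frac{r-1}M$ of all partners. Hence
\begin{equation}\label{eq:Z}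
\#\{\text{partners } \tau' \text{ of }(\tau,\ell):\ A_{\tau'}\cap Z\ne\emptyset\}\ \le\ \frac{r^2}MD .
\end{equation}

\subsection*{The random graph}
Let
\[
p=m^{-1+\gamma},\qquad \sigma=\frac{2r^2}M\,pmD .
\]
If each admissible pair of vertices is joined with probability $p$, the expected size of a star is $pmD=Dm^\gamma$. This tends to infinity with $m$, which gives concentration, but so slowly that short cycles are rare. The threshold $\sigma$ is the fraction $2r^2/M$ of the expected star size, and this fraction is small when $q$ is large. We write $e_F(X,Y)$ for the number of $F$-edges between disjoint sets $X$ and $Y$.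

We use two Chernoff bounds for a sum $X$ of independent $\{0,1\}$-valued random variables. If $\mathbb E X\le\mu$, then $\Pr(X\ge2\mu)\le e^{-\mu/3}$; this follows from $\Pr(X\ge2\mu)\le 4^{-\mu}\,\mathbb E\,2^X\le(e/4)^\mu$. If $\mathbb EX>0$ and $t\ge0$, then $\Pr(X\le\mathbb EX-t)\le\exp(-t^2/(2\,\mathbb EX))$.

\begin{lemma}\label{lem:F}
For fixed $q$ and all large $m$ there is a graph $F$ on $V$, all of whose edges are admissible pairs, such that:
\begin{itemize}
\item[(F1)] $F$ has no cycle of length at most $g$;
\item[(F2)] for every node $(v,\ell)$ and every $r$-set $Z\subset L$ with $\ell\notin Z$, at most $\sigma$ vertices $w\in N_F(v)$ satisfy $\ell\in A_w$ and $A_w\cap Z\neq\emptyset$;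
\item[(F3)] for every admissible pair of types $\tau,\tau'$ and all $X\subset V_\tau$, $Y\subset V_{\tau'}$,
\[
e_F(X,Y)\ge p|X||Y|-\frac{pm^2}M .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Let $F'$ contain each admissible pair of vertices independently with probability $p$. All limits are as $m\to\infty$ with $q$ fixed.

For given $(v,\ell,Z)$, the count in (F2) for $F'$ is binomial, and by \eqref{eq:Z} its mean is at most $\mu=pm\,r^2D/M=\sigma/2$, which is a positive constant times $m^\gamma$. It exceeds $\sigma$ with probability at most $e^{-\mu/3}$. There are at most $hTm\binom qr$ triples $(v,\ell,Z)$, so $F'$ satisfies (F2) with probability $1-o(1)$.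

For given $\tau,\tau',X,Y$ with $X,Y$ nonempty, $e_{F'}(X,Y)$ is binomial with mean $p|X||Y|\le pm^2$. With $t=pm^2/(2M)$, the lower tail bound shows that $e_{F'}(X,Y)<p|X||Y|-t$ has probability at most $\exp(-pm^2/(8M^2))=\exp(-m^{1+\gamma}/(8M^2))$. There are at most $T^24^m$ choices of $(\tau,\tau',X,Y)$, so with probability $1-o(1)$ we have $e_{F'}(X,Y)\ge p|X||Y|-t$ for all of them; for empty $X$ or $Y$ this is trivial.

There are at most $n^j$ potential cycles of length $j$, and $np=Tm^\gamma\ge1$. The expected number of cycles of length at most $g$ in $F'$ is therefore at most $\sum_{j=3}^g(np)^j\le g(Tm^\gamma)^g=gT^gm^{1/2}$. By Markov's inequality, with probability at least $\frac12$ there are at most $2gT^gm^{1/2}$ such cycles.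

For large $m$ some outcome has all three properties. Delete one edge from each cycle of length at most $g$ and call the result $F$. Then (F1) holds, and (F2) survives the deletion of edges. At most $2gT^gm^{1/2}$ edges were deleted, which is at most $t=m^{1+\gamma}/(2M)$ for large $m$, so (F3) holds.
\end{proof}

From now on $F$ is as in Lemma~\ref{lem:F}, $m$ is also large enough that $\sigma\ge1$, and $G=G_F$.

\section{The cliques of $G$}\label{sec:cliques}

Let $K$ be a clique of $G$ and let $F[K]$ be the subgraph of $F$ induced on $K$. For distinct $u,v\in K$,
\begin{equation}\label{eq:clique}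
uv\in E(F)\iff A_u\cap A_v=\emptyset ,
\end{equation}
since $F$-edges are admissible and the other pairs in $K$ are line edges. We want to show that $K$ contains few $F$-edges unless they all lie in one star. The $F$-edges of a clique need not share a vertex: if $r=2$, six vertices lie on the six pairs from four lines, and complementary pairs are joined in $F$, then the six vertices form a clique with three disjoint $F$-edges. The number of such disjoint edges is bounded in terms of $r$, by the set-pairs theorem of Bollob\'as \cite{bollobas} in the following form.

\begin{quote}
\emph{If $A_1,\dots,A_t,B_1,\dots,B_t$ are $r$-element sets such that $A_i\cap B_j=\emptyset$ if and only if $i=j$, then $t\le\binom{2r}r$.}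
\end{quote}

\noindent To see this, order the union of the sets at random. The event that all of $A_i$ precedes all of $B_i$ has probability $1/\binom{2r}r$. Two such events, for $i\ne j$, are disjoint: for $x\in A_i\cap B_j$ and $y\in A_j\cap B_i$, one says that $x$ precedes $y$ and the other that $y$ precedes $x$.

A matching of a graph is \emph{induced} if no edge of the graph joins ends of two different edges of the matching. A \emph{vertex cover} is a set of vertices that meets every edge. The set-pairs theorem bounds induced matchings of $F[K]$, and the girth condition turns this into a bound on vertex covers.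

\begin{lemma}\label{lem:cover}
For every clique $K$ of $G$, the graph $F[K]$ is a forest with a vertex cover of size at most $b$.
\end{lemma}

\begin{proof}
Let $x_1y_1,\dots,x_ty_t$ be an induced matching of $F[K]$. By \eqref{eq:clique}, $A_{x_i}\cap A_{y_j}=\emptyset$ if and only if $i=j$, so $t\le\kappa$.

Suppose that $F[K]$ has a cycle, and let $v_1v_2\cdots v_j$ be a shortest one. It has no chord, and $j>g=3\kappa+3$ by (F1). The edges $v_{3i-2}v_{3i-1}$ with $1\le i\le\kappa+1$ use only vertices among $v_1,\dots,v_{3\kappa+2}$, and ends of different edges are never consecutive on the cycle. They form an induced matching with $\kappa+1$ edges, a contradiction. So $F[K]$ is a forest.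

Let $\mathcal M$ be a maximal matching of $F[K]$, with vertex set $U$. Contracting the edges of $\mathcal M$ in the forest $F[U]$ gives a forest whose vertices are the edges of $\mathcal M$. It is bipartite, and its larger side is an induced matching with at least $|\mathcal M|/2$ edges. Hence $|\mathcal M|\le2\kappa$. By maximality every edge of $F[K]$ meets $U$, and $|U|\le4\kappa=b$.
\end{proof}

So the $F$-edges of $K$ lie in at most $bh$ stars. It remains to see that a clique cannot contain a large part of a star together with anything else. The reason is \eqref{eq:Z}: the leaves of a star $E(c,\ell)$ have only the line $\ell$ in common, so a vertex off $\ell$ shares a line with few of them, and it is $F$-adjacent to at most one.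

\begin{lemma}\label{lem:dichotomy}
Let $K$ be a clique of $G$. Either all $F$-edges of $K$ lie in the star of one node, or $K$ contains at most $bh(\sigma+1)$ edges of $F$.
\end{lemma}

\begin{proof}
Suppose first that every star has at most $\sigma+1$ edges in $K$. Each $F$-edge of $K$ has an end $c$ in the vertex cover of Lemma~\ref{lem:cover} and lies in one of the $h$ stars at $c$. So there are at most $bh(\sigma+1)$ such edges.

Otherwise there is a node $(c,\ell)$ with $c\in K$ such that
\[
W=\{w\in K\cap N_F(c):\ \ell\in A_w\}
\]
has more than $\sigma+1$ elements. We claim that every $z\in K\setminus\{c\}$ lies on $\ell$. Suppose that $\ell\notin A_z$. Then $z\notin W$. At most one vertex of $W$ is $F$-adjacent to $z$, because two such vertices $w,w'$ would give the $4$-cycle $c\,w\,z\,w'$ in $F$, against (F1). By \eqref{eq:clique}, every other $w\in W$ has $A_w\cap A_z\ne\emptyset$, and by (F2) with $Z=A_z$ there are at most $\sigma$ of these. So $|W|\le\sigma+1$, a contradiction.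

By the claim and \eqref{eq:clique}, there is no $F$-edge inside $K\setminus\{c\}$. Every $F$-edge of $K$ is therefore of the form $cw$ with $\ell\in A_w$, and lies in $E(c,\ell)$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Define
\[
\beta=\frac{8bhr^2+1}M,\qquad \zeta=\beta+1-\rho .
\]
These numbers depend only on $r,h,q$, and $\zeta\to0$ as $q\to\infty$ by \eqref{eq:rho}. Choose $q\ge2r+h$ so large that $\frac r2\sqrt\zeta\le\varepsilon$, then $m$ and $F$ as in Section~\ref{sec:random}. The graph $G=G_F$ is locally co-$(r+h)$-partite by Lemma~\ref{lem:local}. Let $\mathcal C$ be a family of $\theta=\theta_e(G)$ cliques that covers $E(G)$. If $\theta\ge hn$ there is nothing to prove, so we assume $\theta<hn$.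

Call $K\in\mathcal C$ a \emph{star clique} if all its $F$-edges lie in the star of one node, and fix one such node $\nu(K)$. A node is \emph{used} if it equals $\nu(K)$ for some star clique $K\in\mathcal C$. Let $I$ be the set of unused nodes. At most $\theta$ nodes are used, so
\begin{equation}\label{eq:theta}
\theta\ge hn-|I| ,
\end{equation}
and it suffices to bound $|I|$ from above. We show that $I$ is nearly independent, translate this into a statement about densities, and repeat the tournament argument of Section~\ref{sec:construction}.

\subsection*{Step 1: the unused nodes are nearly independent}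
Let $e_I$ be the number of $F$-edges both of whose nodes are in $I$. Such an edge lies in some $K\in\mathcal C$. If $K$ were a star clique, the edge would lie in the star of $\nu(K)$, so the used node $\nu(K)$ would be one of its two nodes. Hence $K$ is not a star clique, and Lemma~\ref{lem:dichotomy}, $\theta<hn$ and $\sigma\ge1$ give
\begin{equation}\label{eq:eI}
e_I\le\theta\,bh(\sigma+1)\le 2bh^2n\sigma .
\end{equation}

\subsection*{Step 2: densities of node types}
For a node type $(\tau,\ell)$ let $I_{\tau,\ell}=\{v\in V_\tau:(v,\ell)\in I\}$ and $x_{\tau,\ell}=|I_{\tau,\ell}|/m\in[0,1]$, so that $|I|=m\sum x_{\tau,\ell}$. Let $\{\tau,\tau'\}$ be an admissible pair that belongs to $\{a,\ell\}$, with $\tau\in\mathcal P_{a,\ell}$ and $\tau'\in\mathcal P_{\ell,a}$. An $F$-edge $vw$ with $v\in I_{\tau,\ell}$ and $w\in I_{\tau',a}$ has the nodes $(v,\ell)$ and $(w,a)$, so it is counted in $e_I$, and by (F3) there are at least $pm^2(x_{\tau,\ell}\,x_{\tau',a}-1/M)$ such edges. Different pairs of types give different edges. Let $\Sigma$ be the sum of $x_{\tau,\ell}\,x_{\tau',a}$ over the $R$ admissible pairs. Then $pm^2(\Sigma-R/M)\le e_I$. By \eqref{eq:eI}, $n=Tm$, \eqref{eq:R} and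 the definition of $\sigma$,
\[
\frac{e_I}{pm^2R}\le\frac{2bh^2Tm\,\sigma}{pm^2\cdot ThD/2}=\frac{4bh\,\sigma}{pmD}=\frac{8bhr^2}M ,
\]
and therefore
\begin{equation}\label{eq:Sigma}
\Sigma\le\beta R .
\end{equation}
This is the point where (F2) pays off: fewer than $hn$ cliques that are not star cliques can cover only a proportion $O(1/q)$ of the $pm^2R$ edges expected in $F$.

\subsection*{Step 3: densities of pairs of lines}
To orient a pair of lines we need one number for each side of its conflict. For distinct lines $a,\ell$ let
\[
y_{a\ell}=\frac1P\sum_{\tau\in\mathcal P_{a,\ell}}x_{\tau,\ell}\in[0,1].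
\]
The sum of $x_{\tau,\ell}\,x_{\tau',a}$ over all of $\mathcal P_{a,\ell}\times\mathcal P_{\ell,a}$ is $P^2y_{a\ell}\,y_{\ell a}$. Exactly $(1-\rho)P^2$ of its terms come from pairs that are not admissible, and each term is at most $1$. So the admissible pairs belonging to $\{a,\ell\}$ contribute at least $P^2(y_{a\ell}\,y_{\ell a}-(1-\rho))$ to $\Sigma$. Summing over all unordered pairs $\{a,\ell\}$ and using \eqref{eq:Sigma} and \eqref{eq:R},
\[
\sum_{\{a,\ell\}}y_{a\ell}\,y_{\ell a}\le\frac{\beta R}{P^2}+\binom q2(1-\rho)=\binom q2(\beta\rho+1-\rho)\le\binom q2\zeta .
\]
Since $\min(y_{a\ell},y_{\ell a})^2\le y_{a\ell}\,y_{\ell a}$, the Cauchy--Schwarz inequality gives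
\begin{equation}\label{eq:min}
\sum_{\{a,\ell\}}\min(y_{a\ell},y_{\ell a})\le\Big(\binom q2\sum_{\{a,\ell\}}y_{a\ell}\,y_{\ell a}\Big)^{1/2}\le\binom q2\sqrt\zeta .
\end{equation}
This replaces the fact, in the case $r=2$, $h=1$, that the smaller of $B$ and $C$ has at most one element.

\subsection*{Step 4: the tournament}
Orient each pair of lines as $a\to\ell$ if $y_{a\ell}>y_{\ell a}$, as $\ell\to a$ if $y_{a\ell}<y_{\ell a}$, and arbitrarily in case of a tie. Call a node type $(\tau,\ell)$ \emph{winning} if $a\to\ell$ for all $a\in A_\tau$, and \emph{losing} otherwise.

Winning node types are few. In an $(r+1)$-set of lines at most one line receives arrows from all the others, since two such lines would each point to the other. So at most $\binom q{r+1}$ pairs $(A,\ell)$ occur in winning node types, and each occurs in $\binom{q-r-1}{h-1}$ node types. By \eqref{eq:nodetypes} at most $Th/(r+1)$ node types are winning, and the sum of their densities $x_{\tau,\ell}\le1$ is at most $Th/(r+1)$.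

Losing node types have small total density. A losing $(\tau,\ell)$ has $\tau\in\mathcal P_{a,\ell}$ for some $a$ with $\ell\to a$, and then $y_{a\ell}=\min(y_{a\ell},y_{\ell a})$. Each unordered pair of lines gives exactly one ordered pair $(a,\ell)$ with $\ell\to a$. By \eqref{eq:min} and \eqref{eq:P},
\[
\sum_{(\tau,\ell)\text{ losing}}x_{\tau,\ell}\ \le\sum_{(a,\ell):\ \ell\to a}P\,y_{a\ell}\ \le\ P\binom q2\sqrt\zeta\ =\ Th\cdot\frac r2\sqrt\zeta .
\]

Adding the two bounds and multiplying by $m$ gives $|I|\le hn\big(\frac1{r+1}+\frac r2\sqrt\zeta\big)$. By \eqref{eq:theta} and the choice of $q$,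
\[
\theta_e(G)\ \ge\ hn\Big(\frac r{r+1}-\frac r2\sqrt\zeta\Big)\ \ge\ \Big(\frac r{r+1}-\varepsilon\Big)hn .
\]
This proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{bollobas}
B.~Bollob\'as, \emph{On generalized graphs}, 1965.

\bibitem{source}
\texttt{https://core.ac.uk/download/pdf/81997216.pdf}

\end{thebibliography}
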